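\title{Spanning quadrangulations of plane triangulations with two disjoint total dominating sets}

\begin{abstract}
We prove that every simple plane triangulation on at least four vertices has a spanning quadrangulated subgraph with two disjoint total dominating sets. A proper $4$-coloring of the triangulation gives a quadrangulation and a $2$-coloring that fail only at vertices whose neighbors alternate between the two sides of the quadrangulation. We repair these vertices one at a time, either by recoloring or by moving one vertex to the other side; the second move rests on the structure of minimal families of neighborhoods that cannot all be made two-colored. We also show that the constant $2$ cannot be raised, that simplicity cannot be weakened to looplessness, and that for minimum degree at least $5$, but not $4$, every spanning quadrangulated subgraph works.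
\end{abstract}

\section{Introduction}

Let $G=(V,E)$ be an undirected graph. A set $S\subseteq V$ is a \emph{total dominating set} if every vertex of $G$, whether in $S$ or not, has a neighbor in $S$. The \emph{total domatic number} $d_t(G)$ is the maximum number of pairwise disjoint total dominating sets of $G$. Two inequalities follow from the definition. A vertex needs a separate neighbor in each of the disjoint sets, so $d_t(G)\le\delta(G)$, where $\delta$ is the minimum degree. A total dominating set of a spanning subgraph $G'$ is one of $G$, so $d_t(G')\le d_t(G)$. A \emph{$2$-coupon coloring} of $G$ is a map $c:V\to\{0,1\}$ such that every vertex has neighbors of both colors. Its color classes are disjoint total dominating sets; conversely, given two such sets, color one of them $0$ and all other vertices $1$. Thus $d_t(G)\ge2$ if and only if $G$ has a $2$-coupon coloring.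

A plane graph is a \emph{triangulation} if every face, the outer one included, is bounded by a $3$-cycle, and a \emph{quadrangulation} if every face is bounded by a $4$-cycle. A \emph{spanning quadrangulation} of a triangulation $G$ is a subgraph on the same vertex set that is a quadrangulation in the embedding inherited from $G$. Goddard and Henning conjectured that $d_t(G)\ge2$ for every simple triangulation $G$ on at least four vertices. Conjecture~3 of~\cite{egres} asks for more: every such $G$ should have a spanning quadrangulation $G'$ with $d_t(G')\ge2$. We prove this.

\begin{theorem}\label{thm:main}
Every simple triangulation $G$ on at least four vertices has a spanning quadrangulation $G'$ with $d_t(G')\ge2$.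
\end{theorem}

Since $d_t(G')\le d_t(G)$, the conclusion contains the inequality $d_t(G)\ge2$. The reason to look for the coloring in a quadrangulation is that a quadrangulation is bipartite. If its sides are $A$ and $B$, the vertices of $A$ see only colors on $B$ and the vertices of $B$ see only colors on $A$, so the problem splits into two independent ones. The price is a loss of edges. By Euler's formula a triangulation on $n$ vertices has $3n-6$ edges and a quadrangulation has $2n-4$, so a third of the edges is given up and the average degree drops below $4$. A vertex of degree $2$ forces its two neighbors to have different colors, and three such vertices can demand that three vertices be pairwise differently colored.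

The smallest cases show both sides. The triangle is excluded: a $2$-coupon coloring would need its three vertices to have pairwise different colors. For $K_4$, deleting a perfect matching leaves a $4$-cycle $x\,s\,y\,t$, and any coloring with $c(x)\ne c(y)$ and $c(s)\ne c(t)$ works. But not every simple quadrangulation $H$ has $d_t(H)\ge2$, and a bad one can occur as a spanning quadrangulation of a triangulation on eight vertices (Example~\ref{ex:bipyramid}). So $G'$ has to be chosen. In favor of the conjecture, there are two classes in which the choice is easy: if all degrees of $G$ are odd, any proper $4$-coloring provides three good choices at once (Corollary~\ref{cor:odd}), and if $\delta(G)\ge5$, every choice is good (Proposition~\ref{prop:five}).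

The proof runs as follows. Section~\ref{sec:labelings} encodes spanning quadrangulations by labelings of the vertices with letters $A$, $B$. Section~\ref{sec:states} takes a labeling and a $2$-coloring from a proper $4$-coloring, reduces Theorem~\ref{thm:main} and its sharper form, Theorem~\ref{thm:relative}, to a repair step that removes one failing vertex, and performs this step by hand on the hexagonal bipyramid. Sections~\ref{sec:even} and~\ref{sec:minimal} describe the obstruction to repairing by recoloring alone, and Section~\ref{sec:repair} uses the description to carry out the repair in general. Sections~\ref{sec:sharp} and~\ref{sec:five} contain the sharpness results. Beyond standard facts on plane graphs, we quote the Four Color Theorem~\cite{AH,RSST} and, only in Section~\ref{sec:five}, Petersen's theorem.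

\section{Labelings and spanning quadrangulations}\label{sec:labelings}

Throughout, $G=(V,E)$ is a simple triangulation on at least four vertices, regarded as drawn on the sphere. We use two standard facts.
\begin{itemize}
\item[(T)] Every vertex $x$ of $G$ has degree $d\ge3$. Its neighbors in cyclic order, $u_1,\dots,u_d$, form a cycle, the \emph{link} of $x$, and the faces at $x$ are the triangles $xu_iu_{i+1}$ (indices mod $d$).
\item[(C)] Let $Z$ be a cycle in a plane multigraph all of whose faces are bounded by cycles. Fix one of the two regions into which $Z$ divides the sphere and call it the inside. Then the edge set of $Z$ is the mod~$2$ sum of the boundaries of the faces inside $Z$.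
\end{itemize}

A \emph{labeling} is a map $p:V\to\{A,B\}$; we also write $A$ and $B$ for its two classes. An edge or face is \emph{monochromatic} if all its vertices have the same label, and $p$ is \emph{admissible} if no face of $G$ is monochromatic. Let $G_p$ be the spanning subgraph formed by the edges whose ends have different labels, and let $N(x)$ denote the neighborhood of $x$ in $G_p$.

\begin{lemma}\label{lem:quad}
Let $p$ be admissible. Then $G_p$ is a spanning quadrangulation of $G$. Its faces correspond to the monochromatic edges of $G$: an edge $xy$ lying on the faces $xyz$ and $xyw$ gives the face bounded by $x\,z\,y\,w$. For every vertex $x$, with $N(x)=\{s_1,\dots,s_r\}$ in cyclic order around $x$, we have $r\ge2$, and there are exactly $r$ distinct faces $Q_1,\dots,Q_r$ of $G_p$ at $x$, where $Q_i$ is bounded by a $4$-cycle $x\,s_i\,y_i\,s_{i+1}$ with $p(y_i)=p(x)$.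
\end{lemma}

\begin{proof}
A face of $G$ has three vertices and both labels, so exactly one of its edges is monochromatic. A monochromatic edge $xy$ lies on two faces $xyz$ and $xyw$. Here $z$ and $w$ are the two neighbors of $y$ on the link of $x$, a cycle of length at least $3$, so $z\ne w$. Deleting all monochromatic edges therefore merges the faces of $G$ in disjoint pairs, and the pair at $xy$ becomes one face bounded by the $4$-cycle $x\,z\,y\,w$.

Two consecutive vertices on the link of $x$ form a face with $x$, so they cannot both have the label $p(x)$. Hence at least half of the link has the other label, and $r\ge\lceil3/2\rceil=2$. The edges $xs_1,\dots,xs_r$ cut a small disc around $x$ into $r$ sectors. A face of $G_p$ is a union of two triangles along a diagonal and its boundary passes through $x$ at most once, so it contains at most one sector at $x$; the $r$ sectors belong to $r$ distinct faces. Labels alternate along every $4$-cycle of $G_p$, which gives $p(y_i)=p(x)$.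
\end{proof}

Nothing is lost by restricting to subgraphs of the form $G_p$. The next lemma says so; it is needed only in Sections~\ref{sec:sharp} and~\ref{sec:five}.

\begin{lemma}\label{lem:converse}
Every spanning quadrangulation $G'$ of $G$ equals $G_p$ for some admissible $p$.
\end{lemma}

\begin{proof}
By (C), the length of a cycle of $G'$ has the parity of a sum of face lengths, each equal to $4$. So $G'$ is bipartite; let $p$ be a labeling under which no edge of $G'$ is monochromatic. A face $Q$ of $G'$ is an open disc bounded by a $4$-cycle and contains no vertex, so an edge of $G$ inside $Q$ joins two corners of $Q$. Since $G$ is simple, such an edge is one of the two diagonals and each diagonal occurs at most once. The two diagonals cannot both be inside $Q$, as they would cross, and one of them must be, as $Q$ is not a face of $G$. So exactly one diagonal splits $Q$ into two faces of $G$. It joins opposite corners and is monochromatic. Thus the edges of $G$ outside $G'$ are exactly the monochromatic ones, and every face of $G$ contains an edge of $G'$, so $p$ is admissible and $G'=G_p$.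
\end{proof}

\section{Four colors, states, and the repair step}\label{sec:states}

Let $p$ be admissible and let $c:V\to\{0,1\}$ be a coloring. A vertex $x$ is \emph{satisfied} if $c$ takes both values on $N(x)$. If all vertices are satisfied, $c$ is a $2$-coupon coloring of $G_p$. For fixed $p$, the status of a vertex of $A$ depends only on $c|_B$, and that of a vertex of $B$ only on $c|_A$.

We shall change $p$ one vertex at a time. To \emph{flip} $v$ is to change its label and keep all others. Call $v$ \emph{alternating} (for $p$) if the labels alternate along its link. Flipping $v$ preserves admissibility if and only if $v$ is alternating: no two consecutive link vertices have the label $p(v)$ because $p$ is admissible, and the flip creates a monochromatic face exactly when two consecutive ones have the other label. This suggests the invariant to maintain.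

\begin{definition}
A \emph{state} is a pair $(p,c)$, with $p$ admissible and $c:V\to\{0,1\}$, in which every unsatisfied vertex is alternating.
\end{definition}

A proper $4$-coloring supplies a state. Name the four colors $A_0,A_1,B_0,B_1$; the \emph{letter} and the \emph{index} of the color of a vertex define a labeling and a coloring. Two colors with the same letter are \emph{partners}.

\begin{lemma}\label{lem:start}
Let $p$ be the letter and $c$ the index of a proper $4$-coloring of $G$. Then $(p,c)$ is a state.
\end{lemma}

\begin{proof}
A face has three distinct colors and each letter has only two, so $p$ is admissible. Let $x$ be unsatisfied, say $x\in A$. Two consecutive vertices of its link are not both in $A$, by admissibility. If both were in $B$, they would be adjacent, hence colored $B_0$ and $B_1$, and $x$ would be satisfied. So the link alternates.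
\end{proof}

The core of the paper is the following statement, proved in Section~\ref{sec:repair}.

\begin{proposition}[repair step]\label{prop:repair}
Let $(p,c)$ be a state whose set $U$ of unsatisfied vertices is nonempty. Then there is a state $(p',c')$ whose set $U'$ of unsatisfied vertices is a proper subset of $U$. Moreover, either $p'=p$, or $p'$ arises from $p$ by flipping one vertex $v\in U$, and then $v$ and all its neighbors in $G$ are satisfied in $(p',c')$.
\end{proposition}

Iterating the repair step gives Theorem~\ref{thm:main} in a form that records how little the initial labeling has to change.

\begin{theorem}\label{thm:relative}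
Let a proper coloring of $G$ with colors $A_0,A_1,B_0,B_1$ be given, and let $p_0$ be its letter. Then there is an independent set $I\subseteq V$ such that changing $p_0$ exactly on $I$ gives an admissible labeling $p$ with $d_t(G_p)\ge2$. Each vertex of $I$ has even degree, and its link uses exactly two colors: the partner of its own color and one color of the other letter.
\end{theorem}

\begin{proof}
Start from the state of Lemma~\ref{lem:start}, with unsatisfied set $U_0$, and apply Proposition~\ref{prop:repair} as long as some vertex is unsatisfied. The unsatisfied set strictly shrinks, so we reach a state $(p,c)$ in which all vertices are satisfied, and $d_t(G_p)\ge2$. Let $I$ be the set of vertices flipped on the way. Only a currently unsatisfied vertex is flipped, and a satisfied vertex stays satisfied in all later states. After $v$ is flipped, $v$ and its neighbors are satisfied, so none of them is flipped later. Hence no vertex is flipped twice, $p$ differs from $p_0$ exactly on $I$, and $I$ is independent.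

Each $v\in I$ lies in $U_0$. By symmetry let $v$ have color $A_0$. Its link alternates between $A$ and $B$ under $p_0$, so its length, the degree of $v$, is even. The link vertices in $A$ are adjacent to $v$ and so have color $A_1$. The link vertices in $B$ all have the same index because $v$ is unsatisfied in the initial state.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The Four Color Theorem~\cite{AH,RSST} states that every simple planar graph has a proper coloring with four colors. Apply Theorem~\ref{thm:relative} to such a coloring of $G$ and put $G'=G_p$, which is a spanning quadrangulation by Lemma~\ref{lem:quad}.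
\end{proof}

\begin{corollary}\label{cor:odd}
If all degrees of $G$ are odd, then $E$ can be partitioned into $M_1,M_2,M_3$ so that each $G-M_i$ is a spanning quadrangulation with $d_t(G-M_i)\ge2$.
\end{corollary}

\begin{proof}
Fix a proper $4$-coloring. The four colors can be split into two pairs of partners in three ways; let $M_i$ be the set of edges joining partner colors in the $i$th splitting. The two colors on an edge are partners in exactly one splitting, so $M_1,M_2,M_3$ partition $E$. In Theorem~\ref{thm:relative} we have $I=\emptyset$ for each splitting, since no degree is even, and $G_{p_0}=G-M_i$.
\end{proof}

The next example shows that recoloring alone may not repair a state, and what a flip achieves.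

\begin{example}\label{ex:bipyramid}
Let $G$ be the hexagonal bipyramid: a $6$-cycle $x_1w_{12}x_2w_{23}x_3w_{31}$ and two poles $f,f'$, each adjacent to all six vertices of the cycle (Figure~\ref{fig:bipyramid}). Give $f,f'$ the color $A_1$, the vertices $w_{ij}$ the color $A_0$, the vertices $x_1,x_3$ the color $B_0$, and $x_2$ the color $B_1$. This coloring is proper, and $B=\{x_1,x_2,x_3\}$. In $G_p$ we have $N(w_{ij})=\{x_i,x_j\}$ and $N(f)=N(f')=B$, and each $x_i$ is adjacent to a pole, of color $1$, and to some $w_{jk}$, of color $0$. So $v=w_{31}$ is the only unsatisfied vertex. No recoloring helps: to satisfy $w_{12},w_{23},w_{31}$ the vertices $x_1,x_2,x_3$ would need pairwise different colors. Hence $d_t(G_p)\le1$, and $d_t(G_p)=1$ because $G_p$ has no isolated vertex.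

The link of $v$ is $x_3\,f\,x_1\,f'$, which alternates, so $v$ may be flipped. The flip deletes the edges $vx_3,vx_1$ and restores $vf,vf'$. The demand that $x_1$ and $x_3$ differ has disappeared, and $w_{12},w_{23},f,f'$ remain satisfied, since each still sees $x_2$ and one of $x_1,x_3$. In exchange, $v$ now demands that $f$ and $f'$ differ. Recolor $f'$ with $0$. Each of $x_1,x_2,x_3,v$ is adjacent to both poles, so all vertices are satisfied.
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05,font=\small,
  va/.style={circle,draw,fill=white,inner sep=1.6pt},
  vb/.style={rectangle,draw,fill=white,inner sep=2.8pt}]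
\begin{scope}
  \foreach \ang in {90,-30,210} \draw[thick] (0,0)--(\ang:2.2);
  \foreach \ang in {30,-90,150} \draw[dashed] (0,0)--(\ang:2.2);
  \draw[thick] (90:1.4)--(30:1.4)--(-30:1.4)--(-90:1.4)--(210:1.4)--(150:1.4)--cycle;
  \foreach \ang/\sty/\col in {90/vb/0,30/va/0,-30/vb/1,-90/va/0,210/vb/0,150/va/0}
    \node[\sty] at (\ang:1.4) {$\col$};
  \node[va] at (0,0) {$1$};
  \node at (-2,-2.2) {$c(f')=1$};
\end{scope}
\begin{scope}[xshift=6cm]
  \foreach \ang in {90,-30,210,150} \draw[thick] (0,0)--(\ang:2.2);
  \foreach \ang in {30,-90} \draw[dashed] (0,0)--(\ang:2.2);
  \draw[thick] (90:1.4)--(30:1.4)--(-30:1.4)--(-90:1.4)--(210:1.4);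
  \draw[dashed] (210:1.4)--(150:1.4)--(90:1.4);
  \foreach \ang/\sty/\col in {90/vb/0,30/va/0,-30/vb/1,-90/va/0,210/vb/0,150/vb/1}
    \node[\sty] at (\ang:1.4) {$\col$};
  \node[va] at (0,0) {$1$};
  \node at (2,-2.2) {$c'(f')=0$};
\end{scope}
\foreach \sh in {0,6} {
  \begin{scope}[xshift=\sh cm]
  \node at (103:1.9) {$x_1$}; \node at (44:1.95) {$w_{12}$}; \node at (-17:1.9) {$x_2$};
  \node at (-76:1.95) {$w_{23}$}; \node at (223:1.9) {$x_3$}; \node at (164:1.95) {$w_{31}$};
  \node at (0:0.45) {$f$};
  \end{scope}}
\end{tikzpicture}
\caption{The hexagonal bipyramid before (left) and after (right) the vertex $w_{31}$ is moved from $A$ to $B$. Circles are in $A$, squares in $B$, digits are colors. The six outward rays meet at the second pole $f'\in A$, which is not drawn. Solid edges join $A$ to $B$ and form the quadrangulation. On the left, $w_{31}$ sees only the color $0$ along solid edges; on the right, every vertex sees both colors.}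
\label{fig:bipyramid}
\end{figure}

In general the recoloring after a flip is the difficulty. The new neighbors of $v$ may all have one color, changing one of them may spoil vertices of $B$ elsewhere, and the old neighbors of $v$ have lost a neighbor. The freedom needed to settle all this comes from the very obstruction that prevents recoloring, which in the example is the triple $w_{12},w_{23},w_{31}$. We study such obstructions next.

\section{Colorings of $B$ as even subgraphs on $A$}\label{sec:even}

Fix an admissible $p$. We want to compare and combine colorings of $B$ that satisfy different subsets of $A$. This is easier after a translation in which a coloring becomes an edge set and a vertex is satisfied when the edge set meets it. Let $H$ be the multigraph with vertex set $A$ that has, for each face $Q$ of $G_p$, one edge $e_Q$ joining the two corners of $Q$ in $A$. These corners are distinct, so $H$ has no loops; it may have parallel edges. By Lemma~\ref{lem:quad}, the edges of $H$ at $x\in A$ are $e_{Q_1},\dots,e_{Q_r}$, one for each pair of consecutive elements of $N(x)$. For $C\subseteq E(H)$ let $d_C(x)$ be the number of edges of $C$ at $x$. The set $C$ is \emph{even} if all $d_C(x)$ are even. The symmetric difference $C\triangle C'$ of two even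 sets is even. For $c:B\to\{0,1\}$ let $C_c$ be the set of edges $e_Q$ such that the two corners of $Q$ in $B$ have different colors.

\begin{lemma}\label{lem:even}
For every $c:B\to\{0,1\}$ the set $C_c$ is even, and $d_{C_c}(x)=0$ if and only if $c$ is constant on $N(x)$. Conversely, every even set equals $C_c$ for some $c$.
\end{lemma}

\begin{proof}
With the notation of Lemma~\ref{lem:quad}, the corners of $Q_i$ in $B$ are $s_i$ and $s_{i+1}$, so $d_{C_c}(x)$ is the number of color changes in the cyclic sequence $c(s_1),\dots,c(s_r)$. This number is even, and it is $0$ exactly when the sequence is constant.

Now let $C$ be even. We compute in $\mathbb Z_2$ and write $[e\in C]$ for $1$ if $e\in C$ and $0$ otherwise. We first solve the problem around each $x\in A$ separately and then show that the local solutions fit together up to constants. Define $h_x:N(x)\to\mathbb Z_2$ by $h_x(s_1)=0$ and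
\[
h_x(s_i)+h_x(s_{i+1})=[e_{Q_i}\in C]
\]
for $i=1,\dots,r-1$. The equation also holds for $i=r$, with $s_{r+1}=s_1$, because $\sum_{i=1}^r[e_{Q_i}\in C]=d_C(x)=0$ in $\mathbb Z_2$. Give each edge $sx$ of $G_p$, with $s\in B$ and $x\in A$, the weight $w(sx)=h_x(s)$. If $Q$ is a face bounded by $x\,s\,y\,s'$ with $x,y\in A$, then $s,s'$ are the consecutive neighbors that bound $Q$ at $x$ and also at $y$, so the boundary has weight
\[
h_x(s)+h_x(s')+h_y(s)+h_y(s')=[e_Q\in C]+[e_Q\in C]=0 .
\]
By (C) every cycle of $G_p$ has weight $0$. Then every closed walk has weight $0$, since the edges that it uses an odd number of times form an edge-disjoint union of cycles. Fix a root in each component of $G_p$ and let $c(u)$ be the weight of any walk from the root to $u$. This is well defined, and $w(sx)=c(s)+c(x)$ for every edge $sx$. For consecutive $s_i,s_{i+1}$ around $x$ we obtain $c(s_i)+c(s_{i+1})=h_x(s_i)+h_x(s_{i+1})=[e_{Q_i}\in C]$. Every face of $G_p$ is some $Q_i$ at some $x\in A$, so $C=C_{c|_B}$.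
\end{proof}

A set $T\subseteq A$ is \emph{satisfiable} if some $c:B\to\{0,1\}$ takes both values on $N(x)$ for every $x\in T$. By Lemma~\ref{lem:even},
\begin{equation}\label{eq:sat}
T\text{ is satisfiable}\iff H\text{ has an even set }C\text{ with }d_C(x)\ge2\text{ for all }x\in T .
\end{equation}

\section{Minimal unsatisfiable sets}\label{sec:minimal}

In this section $p$ is admissible and $T\subseteq A$ is an inclusion-minimal unsatisfiable set: $T$ is not satisfiable, and every proper subset of $T$ is. We prove two properties. The first says that $T$ cuts $H$ into pieces that can later be recolored independently. The second says that $T$ is large enough to look after its own neighbors in $B$.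

By minimality and~\eqref{eq:sat}, for each $x\in T$ there is an even set $C_x$ with $d_{C_x}\ge2$ on $T\setminus\{x\}$; fix one. Then $d_{C_x}(x)=0$, since otherwise this even number is at least $2$ and $T$ is satisfiable.

\begin{lemma}\label{lem:separate}
\begin{itemize}
\item[(a)] No edge of $H$ joins two vertices of $T$.
\item[(b)] If $e=xy$ and $e'=xy'$ are distinct edges of $H$ at a vertex $x\in T$, then $y$ and $y'$ lie in different components of $H-T$.
\end{itemize}
\end{lemma}

Both parts are proved by adding to $C_x$, modulo $2$, an even set that passes through $x$. The danger is that this lowers the degree to $0$ at another vertex of $T$. In (b) the added set is a cycle that avoids $T\setminus\{x\}$. In (a) no such cycle is at hand, and we move from $C_x$ part of the way towards $C_y$, in such a manner that the degree at each vertex of $T\setminus\{x,y\}$ stays between its values in $C_x$ and in $C_y$.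

\begin{proof}
(a) Suppose that $e=xy$ is an edge of $H$ with $x,y\in T$; here $x\ne y$ as $H$ is loopless. Since $d_{C_x}(x)=d_{C_y}(y)=0$, the edge $e$ is in neither $C_x$ nor $C_y$. Let $D=C_x\triangle C_y$, an even set with $e\notin D$. Call the edges of $C_x\setminus C_y$ red and those of $C_y\setminus C_x$ blue. To \emph{toggle} an edge is to remove it from $C_x$ if it is present and to add it otherwise; toggling removes red edges and adds blue ones. All edges of $D$ at $x$ are blue and there are $d_{C_y}(x)\ge2$ of them. All edges of $D$ at $y$ are red.

At every vertex, divide the edges of $D$ into pairs, which is possible as $D$ is even. At a vertex of $T\setminus\{x,y\}$ form as many red--blue pairs as possible; the remaining edges have one color and are paired arbitrarily. At all other vertices the pairing is arbitrary. This choice gives: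
\begin{itemize}
\item[($*$)] If $w\in T\setminus\{x,y\}$, toggling the edges of any collection of the pairs at $w$ leaves degree at least $2$ at $w$.
\end{itemize}
Indeed, a red--blue pair does not change the degree, a blue pair raises it by $2$, and a red pair lowers it by $2$. If no pair at $w$ is red, the degree stays at least $d_{C_x}(w)\ge2$. Otherwise no pair at $w$ is blue, and the degree is at least its value after toggling all pairs, which is $d_{C_y}(w)\ge2$.

Each edge of $D$ has one partner at each of its two ends. Following partners, on arriving at a vertex along an edge we leave along the edge paired with it there, and this decomposes $D$ into closed trails. The edges of such a trail at any vertex form a collection of pairs. Let $L$ be one of these trails that passes through $x$.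

Suppose that $L$ misses $y$. Then $C_x\triangle L$ is even. Its degree is $d_L(x)\ge2$ at $x$, is $d_{C_x}(y)\ge2$ at $y$, and is at least $2$ on $T\setminus\{x,y\}$ by ($*$). By~\eqref{eq:sat}, $T$ is satisfiable, a contradiction.

So $L$ visits both $x$ and $y$, and it contains a segment $L_1$ from $x$ to $y$ with no interior visit to $x$ or $y$. The segment has one edge at $x$, which is blue, and one edge at $y$, which is red; at any other vertex its edges form a collection of pairs. As $e\notin D$, the set $L_1\cup\{e\}$ is even, and so is $C_x\triangle(L_1\cup\{e\})$. At $x$ two edges are added, giving degree $2$. At $y$ the red edge is removed and $e$ is added, so the degree remains $d_{C_x}(y)\ge2$. On $T\setminus\{x,y\}$ the degree is at least $2$ by ($*$). Again $T$ is satisfiable, a contradiction.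

(b) By (a), $y,y'\notin T$. Suppose that they lie in the same component of $H-T$, where $y=y'$ is allowed, and let $R$ be a path from $y$ to $y'$ in $H-T$. Then $R$, $e$ and $e'$ form a cycle $Z$ that meets $T$ only in $x$. The even set $C_x\triangle Z$ has degree $2$ at $x$ and the same degrees as $C_x$ on $T\setminus\{x\}$, so $T$ is satisfiable, a contradiction.
\end{proof}

Let $S=\bigcup_{x\in T}N(x)\subseteq B$. The vertices of $S$ are exactly those whose status depends on the colors of $T$. If each $s\in S$ had its own neighbor in $T$, we could satisfy $s$ by coloring this neighbor differently from some neighbor of $s$ outside $T$. One vertex $v\in T$ will be flipped and is not available. The next lemma shows that the rest of $T$ suffices for all of $S$ except one vertex, and that the exception can be placed next to $v$, where the flip gives us control.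

\begin{lemma}\label{lem:matching}
Let $v\in T$. There are a vertex $b\in N(v)$ and an injection $s\mapsto x_s$ from $S\setminus\{b\}$ to $T\setminus\{v\}$ such that $s\in N(x_s)$ for all $s$.
\end{lemma}

\begin{proof}
Let $M$ be the real matrix with rows indexed by $T$ and columns by $S$, where $M_{xs}=1$ if $s\in N(x)$ and $M_{xs}=0$ otherwise. We first show, by an argument of Seymour~\cite{Sey}, that the columns of $M$ are linearly independent. Suppose that $Mz=0$ with $z\ne0$, and let $S_0=\{s\in S:z_s\ne0\}$ and $T_0=\{x\in T:N(x)\cap S_0=\emptyset\}$. An element of $S_0$ lies in $N(x)$ for some $x\in T$, so $T_0$ is a proper subset of $T$. By minimality some coloring of $B$ satisfies $T_0$. Change it on $S_0$ by giving $s$ the color $1$ if $z_s>0$ and $0$ if $z_s<0$. This does not affect $T_0$. For $x\in T\setminus T_0$ the sum $\sum_{s\in N(x)}z_s$ is zero and has a nonzero term, so it has terms of both signs and $x$ is satisfied. Thus $T$ is satisfiable, a contradiction.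

Let $M'$ be $M$ without the row of $v$. The linear form $z\mapsto\sum_{s\in N(v)}z_s$ vanishes at no nonzero vector of $\ker M'$, because $\ker M=0$. Hence $\dim\ker M'\le1$. If $\ker M'=0$, let $b$ be any element of $N(v)$. If $\ker M'$ is spanned by $z\ne0$, then $\sum_{s\in N(v)}z_s\ne0$, and we choose $b\in N(v)$ with $z_b\ne0$. In both cases no nonzero vector of $\ker M'$ has $b$-coordinate $0$, so the columns of $M'$ indexed by $S\setminus\{b\}$ are linearly independent. Some $|S|-1$ rows of $M'$ then form with these columns a nonsingular square matrix. A nonzero term in the expansion of its determinant assigns to each column $s$ a row $x_s$, distinct for distinct $s$, with $M_{x_ss}=1$.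
\end{proof}

\begin{example}\label{ex:continued}
In the labeling of Example~\ref{ex:bipyramid} the faces of $G_p$ correspond to the six deleted edges $fw_{ij}$ and $f'w_{ij}$, so $H$ is the complete bipartite graph with sides $\{f,f'\}$ and $T=\{w_{12},w_{23},w_{31}\}$. Its nonempty even sets are the three $4$-cycles, each of which misses one vertex of $T$; so $T$ is minimal unsatisfiable. The graph $H-T$ consists of the isolated vertices $f$ and $f'$, as Lemma~\ref{lem:separate} predicts. Minimality matters: $T\cup\{f\}$ is unsatisfiable and spans edges of $H$. Here $S=\{x_1,x_2,x_3\}$, so $|S|=|T|$ and the exception in Lemma~\ref{lem:matching} cannot be avoided. For $v=w_{31}$ one may take $b=x_1$, $x_2\mapsto w_{12}$, $x_3\mapsto w_{23}$.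
\end{example}

\section{Proof of the repair step}\label{sec:repair}

\begin{proof}[Proof of Proposition~\ref{prop:repair}]
Let $v\in U$. The definitions are symmetric in the two labels, so we may assume $v\in A$. Throughout, $A$, $B$, $N$ and $H$ refer to $p$. Put $W=(A\setminus U)\cup\{v\}$.

\medskip\noindent\emph{Case 1: $W$ is satisfiable.} Keep $p$ and $c|_A$, and replace $c|_B$ by a coloring that satisfies all of $W$. The vertices of $B$ keep their status, and $U'\cap A\subseteq A\setminus W=(U\cap A)\setminus\{v\}$. So $U'\subseteq U\setminus\{v\}$, and the vertices of $U'$ are alternating because $p$ has not changed.

\medskip\noindent\emph{Case 2: $W$ is not satisfiable.} Let $T\subseteq W$ be a minimal unsatisfiable set. The coloring $c|_B$ satisfies $W\setminus\{v\}$, so $v\in T$. Let $S=\bigcup_{x\in T}N(x)$, and take $b\in N(v)$ and $s\mapsto x_s$ from Lemma~\ref{lem:matching}.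

Since $v$ is alternating, its link has the form $b_1a_1b_2a_2\cdots b_ka_k$ with $b_i\in B$ and $a_i\in A$, and $k\ge2$ because the link has at least three vertices; indices are taken mod $k$. Thus $N(v)=\{b_1,\dots,b_k\}$, and these vertices have a common color $\beta$ because $v\in U$. By Lemma~\ref{lem:quad} the deleted edge $va_i$ gives the face $v\,b_i\,a_i\,b_{i+1}$ of $G_p$, and these are the $k$ faces at $v$. So the neighbors of $v$ in $H$ are $a_1,\dots,a_k$, which are also the neighbors that $v$ will have after the flip. We need three facts.
\begin{itemize}
\item[(1)] \emph{No $a_i$ is in $T$, and $a_1,\dots,a_k$ lie in distinct components of $H-T$.} This is Lemma~\ref{lem:separate} at $v$.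
\item[(2)] \emph{Every $s\in S$ has a neighbor $y_s\in N(s)\setminus T$.} Let $s\in N(x)$ with $x\in T$, take a face of $G_p$ whose boundary contains the edge $sx$, and let $y_s$ be its other corner in $A$. Then $y_s\in N(s)$, and $xy_s$ is an edge of $H$, so $y_s\notin T$ by Lemma~\ref{lem:separate}(a).
\item[(3)] \emph{If $s\in B\setminus S$, then $N(s)$ lies in one component of $H-T$.} We have $N(s)\cap T=\emptyset$ by the definition of $S$. By Lemma~\ref{lem:quad} at $s$, two consecutive elements of $N(s)$ are the corners in $A$ of a face, so they are joined by an edge of $H$, and this edge belongs to $H-T$.
\end{itemize}
By (3), exchanging the two colors on a whole component of $H-T$ is invisible to $B\setminus S$; by (1), such an exchange can make two of the $a_i$ differ. We use it on the two that are adjacent to the exceptional vertex. Let $b=b_j$. Its neighbors on the link of $v$ are $a_{j-1}$ and $a_j$, which are distinct as $k\ge2$.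

Let $p'$ arise from $p$ by flipping $v$; it is admissible because $v$ is alternating. Define $c'$ on $V=B\cup\{v\}\cup(A\setminus T)\cup(T\setminus\{v\})$ in this order.
\begin{itemize}
\item On $B$ put $c'=c$, and put $c'(v)=1-\beta$.
\item On $A\setminus T$ put $c'=c$ if $c(a_{j-1})\ne c(a_j)$. Otherwise put $c'=1-c$ on the component of $H-T$ that contains $a_j$ and $c'=c$ on the other components. By (1), $c'(a_{j-1})\ne c'(a_j)$ in both cases.
\item On $T\setminus\{v\}$ put $c'(x_s)=1-c'(y_s)$ for $s\in S\setminus\{b\}$, and $c'=c$ elsewhere. This is well defined because $s\mapsto x_s$ is injective and $y_s\in A\setminus T$ is already colored.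
\end{itemize}
Only edges at $v$ enter or leave the subgraph, so the neighborhoods $N'$ in $G_{p'}$ are $N'(v)=\{a_1,\dots,a_k\}$; $N'(s)=N(s)\setminus\{v\}$ for $s\in B$; $N'(a_i)=N(a_i)\cup\{v\}$; and $N'(x)=N(x)$ for the other $x\in A\setminus\{v\}$. We go through all vertices.
\begin{itemize}
\item The vertices $v$ and $b$ are satisfied, since $N'(v)$ and $N'(b)$ both contain $a_{j-1}$ and $a_j$.
\item A vertex $s\in S\setminus\{b\}$ is satisfied by $x_s$ and $y_s$. Both lie in $N(s)$, and neither is $v$: we have $x_s\in T\setminus\{v\}$ and $y_s\notin T$.
\item A vertex $s\in B\setminus S$ keeps its status. Indeed $s\notin N(v)$ as $N(v)\subseteq S$, so $N'(s)=N(s)$, and by (3) the colors on $N(s)$ are all kept or all exchanged.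
\item A vertex $x\in A\setminus\{v\}$ that was satisfied stays satisfied, since $N'(x)\supseteq N(x)$ and $c'=c$ on $B$.
\item Each $a_i$ is satisfied, since $N'(a_i)$ contains $b_i$, of color $\beta$, and $v$, of color $1-\beta$.
\end{itemize}
Hence $U'\subseteq U\setminus\{v\}$, and $v$ and all its neighbors in $G$, namely the $a_i$ and the $b_i\in S$, are satisfied. A vertex $u\in U'$ is therefore neither $v$ nor adjacent to $v$, so the labels on its link are unchanged. It was alternating, being in $U$, and it still is. Thus $(p',c')$ is a state.
\end{proof}

With $T$, $b=x_1$ and the injection of Example~\ref{ex:continued}, with the link written as $b_1a_1b_2a_2=x_3\,f\,x_1\,f'$, and with $y_s=f$ for $s=x_2,x_3$, the construction yields the right half of Figure~\ref{fig:bipyramid}.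

\begin{remark}
The Four Color Theorem is used only to obtain a first state; Proposition~\ref{prop:repair} applies to any state. The last check in the proof explains why the proposition insists that the neighbors of a flipped vertex be satisfied: the flip destroys the alternation of their links, so they could not be flipped later. In the repair step the genus of the surface enters through fact (C), in the converse half of Lemma~\ref{lem:even}, which turns the even sets built in Lemma~\ref{lem:separate} back into colorings. Simplicity and the bound on the number of vertices enter through fact (T).
\end{remark}

\section{The constant $2$ and simplicity}\label{sec:sharp}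

\begin{proposition}\label{prop:sharp}
\begin{itemize}
\item[(i)] For every $n\ge4$ there is a simple triangulation $G$ on $n$ vertices such that $d_t(G')\le2$ for every spanning quadrangulation $G'$ of $G$.
\item[(ii)] In Theorem~\ref{thm:main}, ``simple'' cannot be weakened to ``loopless''.
\end{itemize}
\end{proposition}

\begin{proof}
(i) Since $d_t(G')\le\delta(G')$, it suffices to force a vertex of degree at most $2$ in $G'$. For $n=4$ take $G=K_4$. A spanning quadrangulation has $2\cdot4-4=4$ edges and contains a $4$-cycle, so it is a $4$-cycle. For $n\ge5$ take a simple triangulation on $n-2\ge3$ vertices; one is obtained from a triangle by repeatedly inserting a vertex in a face and joining it to the three corners. Insert in this way a vertex $v$ in a face $xyz$, and then a vertex $u$ in the new face $vxy$. In the resulting triangulation $G$ the vertex $u$ has degree $3$ and the link of $v$ is $x\,u\,y\,z$. Let $G'$ be a spanning quadrangulation; by Lemma~\ref{lem:converse}, $G'=G_p$ with $p$ admissible. If $u$ has degree at most $2$ in $G'$, we are done. Otherwise $v,x,y$ all have the label different from $p(u)$, say $v,x,y\in A$ and $u\in B$. The face $vxz$ forces $z\in B$, so $N(v)=\{u,z\}$ and $v$ has degree $2$ in $G'$.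

(ii) Take a triangle $x_1x_2x_3$ and double each edge, so that each pair $x_i,x_j$ bounds a face with two edges. In this face insert a vertex $w_{ij}$ adjacent to $x_i$ and $x_j$, which splits it into two triangles $x_iw_{ij}x_j$. The resulting plane multigraph $G$ has no loops, and its eight faces are bounded by $3$-cycles. In a $2$-coupon coloring, $w_{ij}$ forces $x_i$ and $x_j$ to differ, for all three pairs, which is impossible with two colors. So $d_t(G)\le1$, and $d_t(G')\le1$ for every spanning subgraph $G'$.
\end{proof}

In the multigraph of part (ii) the vertices $w_{ij}$ have degree $2$, so it is fact (T) that fails.

\section{Minimum degree five}\label{sec:five}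

The obstructions met so far came from vertices of degree $2$ in the quadrangulation. When $\delta(G)\ge5$ there are none, and no choice is needed. A neighborhood with at least three elements contains the corners of a triangle in an auxiliary plane multigraph, so it is enough to color that multigraph with no monochromatic face. We obtain such a coloring from Petersen's theorem: every bridgeless cubic multigraph has a perfect matching.

\begin{proposition}\label{prop:five}
If $\delta(G)\ge5$, then every spanning quadrangulation $G'$ of $G$ satisfies $d_t(G')\ge2$. Here $5$ cannot be replaced by $4$.
\end{proposition}

\begin{proof}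
By Lemma~\ref{lem:converse}, $G'=G_p$ with $p$ admissible. No two consecutive vertices on the link of $x$ have the label $p(x)$, so $\deg_G x\le2|N(x)|$ and $|N(x)|\ge3$ for all $x$. By symmetry it suffices to color $B$ so that every vertex of $A$ is satisfied; the same construction with the labels exchanged colors $A$, and the two colorings together form a $2$-coupon coloring of $G'$.

In each face $Q$ of $G'$ draw an arc joining its two corners in $B$. It cuts $Q$ into two triangles, one at each corner in $A$. For $x\in A$ with $N(x)=\{s_1,\dots,s_r\}$, the $r$ triangles at $x$, together with $x$ and the edges $xs_i$, form an open disc bounded by the cycle $s_1s_2\cdots s_r$ of arcs. These discs are disjoint and cover the complement of $B$ and the arcs, so they are the faces of the plane multigraph formed by $B$ and the arcs. Triangulate the face of each $x$ by the chords $s_1s_3,\dots,s_1s_{r-1}$. Since $r\ge3$ and the $s_i$ are distinct, we obtain a loopless plane multigraph $R$ on $B$ in which every face is bounded by a $3$-cycle, and every $N(x)$, $x\in A$, contains the three corners of a face of $R$.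

Let $R^*$ be the dual of $R$: its vertices are the faces of $R$, and each edge $e$ of $R$ gives an edge $e^*$ joining the faces on its two sides. These two faces are distinct because $e$ lies on a cycle, so $R^*$ is a loopless cubic multigraph. It has no bridge. For if $e^*$ were one, let $X$ be the set of faces in a component of $R^*-e^*$ that contains an end of $e^*$. Then $e$ is the only edge with exactly one side in $X$, so the mod~$2$ sum of the boundaries of the faces in $X$ is $\{e\}$. A mod~$2$ sum of cycles has all degrees even, while $\{e\}$ has two vertices of degree $1$ because $e$ is not a loop.

By Petersen's theorem $R^*$ has a perfect matching. Let $F$ be the corresponding set of edges of $R$; every face of $R$ has exactly one edge in $F$. Let $Z$ be a cycle of $R-F$ with $t$ faces of $R$ inside. The edge of $F$ on such a face is not on $Z$, so the face across it is also inside $Z$; the $t$ faces are paired, and $t$ is even. Counting incidences of inside faces with edges gives $3t=2m+|Z|$, where $m$ is the number of edges strictly inside $Z$. So $|Z|$ is even and $R-F$ is bipartite. In a proper $2$-coloring of $R-F$ no face of $R$ has three corners of one color, since two of its edges lie in $R-F$. Hence both colors occur on every $N(x)$, $x\in A$.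

For the last statement, the hexagonal bipyramid has six vertices of degree $4$ and two of degree $6$, so $\delta(G)=4$, and Example~\ref{ex:bipyramid} gives a spanning quadrangulation $G_p$ with $d_t(G_p)=1$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{AH} Appel and Haken, 1977.

\bibitem{RSST} Robertson, Sanders, Seymour and Thomas, 1997.

\bibitem{Sey} Seymour, 1974.

\bibitem{egres} \emph{Total domatic number of triangulated planar graphs}, \texttt{https://egres.elte.hu/qp/egresqp-18-01.pdf}.

\end{thebibliography}
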